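# Algebraically closed fields with independent valuations and NTP$_2$ residue fields

## 1. Theorems A and B

Let $K$ be an algebraically closed field, $n\ge 1$, and let $\mathcal O_1,\dots,\mathcal O_n$ be valuation rings on $K$ that are independent: each $\mathcal O_l\ne K$, and for $l\neq l'$ the subring $\mathcal O_l\mathcal O_{l'}$ generated by $\mathcal O_l\cup\mathcal O_{l'}$ is $K$. Write $\mathfrak m_l$ for the maximal ideal, $k_l=\mathcal O_l/\mathfrak m_l$ for the residue field, and $\mathrm{res}_l:\mathcal O_l\to k_l$ for the residue map. For each $l$ let $k_l^+$ be an expansion of the field $k_l$ by arbitrary new relations, functions and constants. Let $\mathcal K$ be the structure obtained from $(K,\mathcal O_1,\dots,\mathcal O_n)$ by adding each $k_l$ as a new sort, with the structure $k_l^+$ and the map $\mathrm{res}_l$.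

**Theorem A.** If all $k_l^+$ are $\mathrm{NTP}_2$, then $\mathcal K$ is $\mathrm{NTP}_2$.

**Theorem B.** For every cardinal $\kappa$: the sort $K$ of $\mathcal K$ has a $\kappa$-pattern if and only if $\kappa=\kappa_1+\dots+\kappa_n$ with each $k_l^+$ having a $\kappa_l$-pattern. That is, $\mathrm{bdn}(K)=\sum_l\mathrm{bdn}(k_l^+)$. Moreover $\mathcal K$ is $\mathrm{NTP}_2$ if and only if all $k_l^+$ are.

Theorem A answers a question from the slides "Algebraically closed fields with several valuation rings", http://modvac18.math.ens.fr/slides/Johnson.pdf: if we decorate each residue field with an $\mathrm{NTP}_2$ structure, is the whole still $\mathrm{NTP}_2$? It is a known result that without decoration $(K,\mathcal O_1,\dots,\mathcal O_n)$ is $\mathrm{NTP}_2$, for arbitrary valuation rings. The proof below does not use this.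

Let us unpack the words. The condition $\mathcal O_l\mathcal O_{l'}=K$ says, for non-trivial valuation rings, that the two valuation topologies are distinct. Write $\tau_l$ for the $\mathcal O_l$-topology. Stone approximation says that under independence, whenever $U_l$ is a non-empty $\tau_l$-open set for $l=1,\dots,n$, then $U_1\cap\dots\cap U_n\ne\emptyset$. For example, on $K=\mathbb Q^{alg}$ take $\mathcal O_1$ and $\mathcal O_2$ extending the $2$-adic and the $3$-adic valuation ring of $\mathbb Q$. They have rank one, so the only overrings of $\mathcal O_1$ are $\mathcal O_1$ and $K$. As $1/2\in\mathcal O_2\setminus\mathcal O_1$, we get $\mathcal O_1\mathcal O_2=K$.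

**Definition ($\mathrm{TP}_2$).** A formula $\varphi(x;y)$ ($x,y$ tuples) has $\mathrm{TP}_2$ if there are $k<\omega$ and parameters $b_{ij}$ ($i,j<\omega$) in some model such that each row $\{\varphi(x;b_{ij})\}_{j<\omega}$ is $k$-inconsistent (any $k$ of its members are jointly inconsistent), and for each $\eta:\omega\to\omega$ the path $\{\varphi(x;b_{i\eta(i)})\}_{i<\omega}$ is consistent. A theory or structure is $\mathrm{NTP}_2$ if no formula has $\mathrm{TP}_2$.

A formula with $\mathrm{TP}_2$: in the structure with sorts $\omega^\omega$ and $\omega$ and the evaluation map, let $\varphi(f;i,j)$ say $f(i)=j$. Each row $\{f(i)=j\}_j$ is $2$-inconsistent, and the path $\eta$ is realized by $f=\eta$.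

**Definition (patterns).** A $\kappa$-pattern of a theory, in a given sort, consists of formulas $\varphi_i(x;y_i)$ ($i<\kappa$, $x$ a single variable of that sort), numbers $k_i$ and parameters $b_{ij}$ ($j<\omega$) such that each row $\{\varphi_i(x;b_{ij})\}_j$ is $k_i$-inconsistent and every path $\{\varphi_i(x;b_{i\eta(i)})\}_{i<\kappa}$ is consistent. The burden $\mathrm{bdn}$ of the sort measures the $\kappa$ for which there is a $\kappa$-pattern; when finite it is the largest such $\kappa$. The burden equation in Theorem B abbreviates the sentence before it.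

A $0$-pattern always exists. A $1$-pattern exists in every infinite sort: take the formulas $x=c_j$ with distinct $c_j$. If $E_1,E_2$ are equivalence relations with infinitely many classes such that every $E_1$-class meets every $E_2$-class, the rows $\{E_1(x,c_j)\}_j$ and $\{E_2(x,c'_j)\}_j$ through distinct classes form a $2$-pattern.

A pure algebraically closed field has no $2$-pattern, even if we allow both rows to be indiscernible sequences of parameters (which is no restriction, see (Ch1) below). Each $\varphi_1(x;b_{1j})$ defines a finite or a cofinite set, the same alternative for all $j$ by indiscernibility. Cofinite is impossible, because any $k_1$ cofinite sets meet. So $\varphi_1(x;b_{10})$ has a finite solution set $\Phi$. For each $j$ some element of $\Phi$ satisfies $\varphi_2(x;b_{2j})$, hence some element of $\Phi$ satisfies infinitely many of them, against $k_2$-inconsistency. So pure algebraically closed fields have burden $1$, and Theorem B says that $K$ with $n$ independent valuations and no added structure has burden exactly $n$.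

## 2. A one-sorted language, and the calculus of patterns

**One sort.** For each relation $R\subseteq k_l^m$ that is $\emptyset$-definable in $k_l^+$ put $\hat R=\{x\in\mathcal O_l^m:\mathrm{res}_l(x)\in R\}$. Let $L^l$ be the ring language with $\mathcal O_l$ and all $\hat R$ for this $l$. Put $L=\bigcup_lL^l$, let $T$ be the theory of $K$ in $L$, and $T^l$ its reduct to $L^l$. Every $L$-formula is a formula of $\mathcal K$. Conversely, a many-sorted formula becomes an $L$-formula once each variable of sort $k_l$, free or bound, is replaced by $\mathrm{res}_l$ of a variable ranging over $\mathcal O_l$. If we also lift parameters, $k$-inconsistent rows stay $k$-inconsistent and consistent paths stay consistent, so a $\mathrm{TP}_2$ formula becomes a $\mathrm{TP}_2$ formula of $T$, and patterns in the sort $K$ of $\mathcal K$ and in the home sort of $T$ are the same. So we work with $T$. We count formulas up to equivalence; since each $\emptyset$-definable relation of $k_l^+$ gives a symbol of $L$, the number of formulas of $k_l^+$ is at most $|L|+\aleph_0$.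

**Monster model.** Let $\mathfrak M$ be a large saturated model of $T$; "small" means small relative to $\mathfrak M$. Reducts of $\mathfrak M$ and the structures $k_l^+$ computed in $\mathfrak M$ are saturated too. The statements "$\mathcal O_l$ is non-trivial" and "any balls $c_l+d_l\mathfrak m_l$ with $d_l\ne0$ ($l=1,\dots,n$) have a common point" are first order, so they hold in $\mathfrak M$. Independence will be used only in this form. From now on $\mathcal O_l,k_l,\tau_l$ refer to $\mathfrak M$, and $v_l$ is the valuation. The symbol $\mathrm{acl}$ always means field-theoretic algebraic closure in the ambient algebraically closed field. For a subfield $A$, $k_A$ and $\Gamma_A$ are its residue field and value group for the valuation under discussion. If $A$ is algebraically closed, $k_A$ is algebraically closed and $\Gamma_A$ is divisible.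

**Definition (embeddings).** An $L^l$-embedding of a subfield $A$ is a field embedding $f$ that preserves and reflects $\mathcal O_l$ and all $\hat R$ of $L^l$. An $L$-embedding is a map that is an $L^l$-embedding for all $l$.

Since all $\emptyset$-definable relations of $k_l^+$ are named, $f$ is an $L^l$-embedding if and only if it preserves and reflects $\mathcal O_l$ and the induced map $\bar f:k_A\to k_l$ is elementary for $k_l^+$.

**Indiscernible arrays.** The rows $(\beta_{ij})_j$ are mutually indiscernible (over a set $X$) if each row is indiscernible over the union of the others (and $X$). Extraction means: from any array one obtains, by Ramsey and compactness, an array with rows mutually indiscernible over a given set $X$ such that every formula over $X$ true of some finite part of the new array is true of a finite part of the old one with the same rows and with columns in the same order within each row. We use two facts from Chernikov, *Theories without the tree property of the second kind*, APAL 165 (2014):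

* (Ch1) the rows of a $\kappa$-pattern may be taken mutually indiscernible, indexed by any infinite linear order;
* (Ch2) if a theory has $\mathrm{TP}_2$, some $\varphi(x;y)$ with $x$ a single variable has $\mathrm{TP}_2$.

Consequently a one-sorted theory $S$ is $\mathrm{NTP}_2$ if and only if it has no $\kappa$-pattern for $\kappa=(|S|+\aleph_0)^+$, and likewise for any larger successor cardinal. Indeed, a $\mathrm{TP}_2$ formula in one variable gives patterns of any depth by compactness. Conversely, given a $\kappa$-pattern, the pigeonhole principle on the pairs $(\varphi_i,k_i)$ gives infinitely many rows with the same formula and the same number, and this is $\mathrm{TP}_2$.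

The next lemma turns "the type of $a$ does not spread along row $i$" into a pattern.

**Lemma 1.** Let $(\beta_{ij})_{i\in I,j<\omega}$ have mutually indiscernible rows in a theory $S$. Let $a$ be an element such that for every $i\in I$, with $p_i(x;\beta_{i0})=\mathrm{tp}(a/\beta_{i0})$, the set $\bigcup_jp_i(x;\beta_{ij})$ is inconsistent. Then $S$ has an $|I|$-pattern in the sort of $a$.

*Proof.* By compactness, taking a conjunction, there is $\psi_i\in p_i$ with $\{\psi_i(x;\beta_{ij})\}_{j\le J_i}$ inconsistent. By indiscernibility any $J_i+1$ members of row $i$ are inconsistent. The path $j=0$ is realized by $a$. By mutual indiscernibility all choices of one entry per row have the same type, so all paths are consistent. ∎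

## 3. Patterns of depth one and two by hand

With $n$ valuations we can write down an $n$-pattern at once: for each $l$ choose elements $c_{lj}\in\mathcal O_l$ with distinct residues, and let row $l$ consist of the formulas $x\in c_{lj}+\mathfrak m_l$. Each row is $2$-inconsistent, and a path is a choice of one ball $c_{lj_l}+\mathfrak m_l$ for each $l$. These balls have a common point by Stone approximation. This is the lower bound in Theorem B in miniature.

Now let $n=1$ and try to find two rows that do not both come from one residue field. Row one could be $v(x)=\gamma_j$ with distinct $\gamma_j$, and row two $\mathrm{res}(x)=\rho_j$ with distinct $\rho_j\neq0$. But $\mathrm{res}(x)=\rho_j\ne0$ forces $v(x)=0$, so not all paths are consistent. Or let row one be $\mathrm{res}(x)=\rho_j$, and let row two be $\mathrm{res}((x-c)/d)=\rho'_j$ with $c\in\mathcal O$ and $v(d)>0$. A condition of row two forces $\mathrm{res}(x)=\mathrm{res}(c)$, so again paths fail. What survives is two rows that both restrict the residue of $x$ in the same ball, and that is a pattern of $k^+$. Proposition 1 below says that this is the general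 picture for one valuation, and Proposition 2 says that a pattern of $T$ splits into patterns of the $T^l$.

## 4. One valuation: types over algebraically closed subfields

Fix $l$ and drop it from the notation. The purpose of this section is to describe the $T^l$-type of one element over an algebraically closed field. Let $A=\mathrm{acl}(A)\subset\mathfrak M$ be small and $a\in\mathfrak M\setminus A$. At least one of the following holds:

* (V) $v(a-c_0)\notin\Gamma_A$ for some $c_0\in A$.
* (R) There are $c_0\in A$, $d_0\in A^\times$ with $(a-c_0)/d_0\in\mathcal O$ and $r=\mathrm{res}((a-c_0)/d_0)\notin k_A$.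
* (I) For each $c\in A$ there is $e_c\in A^\times$ with $v(a-c-e_c)>v(e_c)=v(a-c)$. Then $\{v(a-c):c\in A\}$ has no maximum, since $c+e_c$ is closer to $a$ than $c$.

Indeed, suppose (V) and (R) fail and let $c\in A$. Choose $d\in A^\times$ with $v(d)=v(a-c)$. The residue of $(a-c)/d$ is non-zero and lies in $k_A$, so it is $\mathrm{res}(e)$ with $e\in A$, $v(e)=0$. Then $v(a-c-de)>v(d)=v(de)$, and $e_c=de$ works.

To see that (I) occurs: let $A=\bigcup_N k((t^{1/N}))$ be the Puiseux field over an algebraically closed $k$ of characteristic $0$, and $a=\sum_{m\ge1}t^{1-1/m}$ in the Hahn field $k((t^{\mathbb Q}))$. For $c\in A$ we have $a\neq c$, because the exponents of $c$ have bounded denominators, and the leading monomial of $a-c$ lies in $A$ and serves as $e_c$.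

**Lemma 2.** Let $f:A\to\mathfrak M$ be an $L^l$-embedding and $a'\in\mathfrak M$ such that, in the respective case,

* (I) $v(a'-f(c)-f(e_c))>v(f(e_c))$ for all $c\in A$;
* (V) $a'\ne f(c_0)$, $v(a'-f(c_0))\notin\Gamma_{f(A)}$, and this value realizes the $f$-image of the cut of $v(a-c_0)$ over $\Gamma_A$;
* (R) $\mathrm{res}((a'-f(c_0))/f(d_0))$ is defined and realizes the $\bar f$-image of $\mathrm{tp}_{k^+}(r/k_A)$.

Then $f$ extends to an $L^l$-embedding $\mathrm{acl}(Aa)\to\mathfrak M$ with $a\mapsto a'$. Such $a'$ always exists. Consequently every $L^l$-embedding between small algebraically closed subfields is $T^l$-elementary, and $a'$ realizes the $f$-image of $\mathrm{tp}_{T^l}(a/A)$.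

*Proof.* **Step 1: existence of $a'$.** In case (R), $\bar f$ is elementary and $k^+$ is saturated, so some $r'$ realizes the image type; lift $r'$ to $e\in\mathcal O$ and put $a'=f(c_0)+f(d_0)e$. In case (V), $\Gamma_{\mathfrak M}$ is a non-trivial divisible ordered group, hence dense without endpoints, so by saturation some $\gamma'$ realizes the image of the cut; take $a'=f(c_0)+x$ with $v(x)=\gamma'$. In case (I), let $c_1,\dots,c_m\in A$. Since there is no maximum, choose $c\in A$ with $v(a-c)>v(e_{c_k})$ for all $k$. From $c-c_k-e_{c_k}=(a-c_k-e_{c_k})-(a-c)$ we get $v(c-c_k-e_{c_k})>v(e_{c_k})$, so $f(c)$ satisfies the $m$ conditions. Use saturation.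

**Step 2: extension to $A(a)$.** First, $a'\notin f(A)$. In case (I), $a'=f(c)$ would give $v(f(e_c))>v(f(e_c))$. In case (V) it is clear. In case (R), $r\notin k_A$, so $r'=\mathrm{res}((a'-f(c_0))/f(d_0))\notin k_{f(A)}$. Hence there is a field isomorphism $f_1:A(a)\to f(A)(a')$ extending $f$ with $a\mapsto a'$. As $A$ is algebraically closed, every $x\in A(a)^\times$ is a product of an element of $A^\times$ and factors $(a-c)^{\pm1}$ with $c\in A$. We show that $f_1$ preserves and reflects $\mathcal O$ and compute $\bar f_1$.

Case (I). Here $a-c\in e_c(1+\mathfrak m)$ and $a'-f(c)\in f(e_c)(1+\mathfrak m)$. So for each $x\in A(a)^\times$ there is $e\in A^\times$ with $x\in e(1+\mathfrak m)$ and $f_1(x)\in f(e)(1+\mathfrak m)$. Hence $x\in\mathcal O$ iff $e\in\mathcal O$ iff $f(e)\in\mathcal O$ iff $f_1(x)\in\mathcal O$, and then $\mathrm{res}(x)=\mathrm{res}(e)$ and $\mathrm{res}(f_1(x))=\bar f(\mathrm{res}(e))$. So the residue field of $A(a)$ is $k_A$ and $\bar f_1=\bar f$.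

Case (V). Put $\gamma=v(a-c_0)$. If $v(c-c_0)>\gamma$, then $a-c=(a-c_0)-(c-c_0)\in(a-c_0)(1+\mathfrak m)$. If $v(c-c_0)<\gamma$, then $a-c\in(c_0-c)(1+\mathfrak m)$. Equality is impossible, as $\gamma\notin\Gamma_A$. Since the cut is preserved, the same alternatives hold for the images. So each $x\in A(a)^\times$ satisfies $x\in e(a-c_0)^m(1+\mathfrak m)$ and $f_1(x)\in f(e)(a'-f(c_0))^m(1+\mathfrak m)$ with $e\in A^\times$, $m\in\mathbb Z$. As $\Gamma_A$ is divisible, the sign of $v(e)+m\gamma$ is determined by the position of $\gamma$ relative to $-v(e)/m\in\Gamma_A$ if $m\neq0$, and it is then not $0$. So $f_1$ preserves and reflects $\mathcal O$. An $x$ of value $0$ has $m=0$ and residue $\mathrm{res}(e)$. Again the residue field is $k_A$ and $\bar f_1=\bar f$.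

Case (R). As $k_A$ is algebraically closed, $r$ is transcendental over $k_A$, and likewise $r'$ over $k_{f(A)}$. Put $y=(a-c_0)/d_0$. For a polynomial $P=\sum g_sY^s$ over $A$ we have $v(P(y))=\min_sv(g_s)$: divide by a coefficient of least value; the reduction is a non-zero polynomial over $k_A$, and it does not vanish at $r$. So $A(a)=A(y)$ carries the Gauss valuation. An element of $A(a)$ can be written $P(y)/Q(y)$ where the least value of a coefficient of $Q$ is $0$. It lies in $\mathcal O$ iff all coefficients of $P$ do, and its residue is then $\bar P(r)/\bar Q(r)$. The same holds for the images. So $f_1$ preserves and reflects $\mathcal O$, the residue field of $A(a)$ is $k_A(r)$, and $\bar f_1$ extends $\bar f$ by $r\mapsto r'$.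

**Step 3: extension to $\mathrm{acl}(Aa)$.** Extend $f_1$ to a field isomorphism of $\mathrm{acl}(Aa)$ onto $\mathrm{acl}(f(A)a')$. Pulling the valuation back gives a second extension to $\mathrm{acl}(Aa)$ of the valuation of $A(a)$. Extensions of a valuation to a normal extension are conjugate, so after composing with an automorphism over $A(a)$ we get an isomorphism $g$ onto $\mathrm{acl}(f(A)a')$ that extends $f_1$ and preserves and reflects $\mathcal O$. In cases (I), (V) the residue field of $\mathrm{acl}(Aa)$ is algebraic over $k_A$, hence equals $k_A$, and $\bar g=\bar f$ is elementary. So $g$ is as required.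

In case (R) the residue field of $\mathrm{acl}(Aa)$ is algebraically closed and algebraic over $k_A(r)$, so it is $k_A(r)^{alg}$. The map $\bar f\cup\{(r,r')\}$ is $k^+$-elementary; extend it to a $k^+$-elementary map $\rho:k_A(r)^{alg}\to k$. Then $\bar g$ and $\rho$ agree on $k_A(r)$ and both have image $k_{f(A)}(r')^{alg}$. So $\bar g^{-1}\rho\in\mathrm{Aut}(k_A(r)^{alg}/k_A(r))$. The decomposition group of a normal extension surjects onto the automorphism group of the residue extension (Bourbaki, *Algèbre commutative* V §2; Engler–Prestel, *Valued Fields*, §5.2). So there is $h\in\mathrm{Aut}(\mathrm{acl}(Aa)/A(a))$ preserving $\mathcal O$ and inducing $\bar g^{-1}\rho$. Then $gh$ extends $f_1$ and induces $\bar g\bar g^{-1}\rho=\rho$, which is elementary. So $gh$ is an $L^l$-embedding.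

**Step 4: elementarity.** Consider all $L^l$-embeddings of small algebraically closed subfields into $\mathfrak M$. Steps 1–3 say that such an $f:A\to\mathfrak M$ extends to any given new element $a\in\mathfrak M$ in its domain. Applying this to $f^{-1}:f(A)\to\mathfrak M$ gives the back direction. So these maps form a back-and-forth system and are $T^l$-elementary. Applied to the extension with $a\mapsto a'$, this gives the last assertion. ∎

## 5. Arranging a pattern over algebraically closed bases

Let $S$ be $T$ or some $T^l$, with monster $\mathfrak M$, and suppose $S$ has a $\kappa$-pattern in the home sort, $\kappa\ge2$. The purpose of this section is to replace its parameters by algebraically closed fields in good position. By (Ch1) take the rows mutually indiscernible and indexed by $\omega+\omega$. The first half of each row will be spent on a base: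
$$C_i=\{b_{ij}:j<\omega\},\qquad A_i=\mathrm{acl}(C_i).$$
Rename $b_{i,\omega+j}$ as $b_{ij}$ ($j<\omega$) and put $B_{ij}=\mathrm{acl}(A_ib_{ij})$. Fix $a$ with $\models\varphi_i(a;b_{i0})$ for all $i$. Each set $\{\varphi_i(x;b_{ij})\}_{j<\omega}$ is inconsistent.

**Fact (a).** The rows $(b_{ij})_{j<\omega}$ are mutually indiscernible over $\bigcup_iA_i$.

*Proof.* Let $X$ be the union of $C_i$ and all other full rows. Row $i$ (its second half) is indiscernible over $X$. We claim that it is indiscernible over the model-theoretic algebraic closure of $X$, which contains all $A_{i'}$. Let $\theta(x,e)$ be a formula with $e$ in this closure and let $e_1,\dots,e_m$ be the conjugates of $e$ over $X$. The equivalence relation $\bigwedge_s(\theta(x,e_s)\leftrightarrow\theta(x',e_s))$ is $X$-definable with at most $2^m$ classes. If two increasing blocks of the row, one entirely before the other, were inequivalent, then by $X$-indiscernibility all such pairs would be, and there would be infinitely many pairwise inequivalent blocks. So such pairs are equivalent. Any two increasing blocks can be compared with a later third one,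 so $\theta(x,e)$ has the same truth value on all of them. ∎

**Fact (b).** There are enumerations $\beta_{ij}$ of $B_{ij}$, constant in $j$ on the coordinates listing $A_i$ and containing $b_{ij}$ at fixed coordinates, such that the rows $(\beta_{ij})_j$ are mutually indiscernible.

*Proof.* Enumerate $B_{i0}$ and transport the enumeration by automorphisms over $A_i$ sending $b_{i0}\mapsto b_{ij}$. Extract from this array one that is mutually indiscernible over $\bigcup_iA_i$. Its coordinates listing $A_i$ are unchanged. By Fact (a) its $b$-part has the type of $(b_{ij})$ over $\bigcup_iA_i$, so an automorphism over $\bigcup_iA_i$ moves the $b$-part back to $(b_{ij})$. The resulting $(i,j)$-entry has the same type over $A_i$ as the enumeration of $B_{i0}$, and its $b$-part is $b_{ij}$, so it enumerates $\mathrm{acl}(A_ib_{ij})$. ∎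

**Fact (c).** For each $i$, the family $(B_{ij})_j$ is algebraically independent over $A_i$.

*Proof.* Let $D=\{b_{ij'}:j'>j\}$ and $b=b_{ij}$. The type $\mathrm{tp}(b/C_i\cup D)$ is finitely satisfiable in $C_i$: a formula true of $b$ uses finitely many elements of $C_i$, and since $C_i$ has no last element, indiscernibility of the original row lets us replace $b$ by an element of $C_i$ that comes after them. Let $F_0$ be the field generated by $C_i$. We claim that $F_0(b)$ and $F_0(D)$ are linearly disjoint over $F_0$. Otherwise, after clearing denominators, there are $h_1,\dots,h_s\in F_0(D)$ linearly independent over $F_0$ and polynomials $G_k$ over $F_0$ with $\sum_kG_k(b)h_k=0$ and, say, $G_1(b)\ne0$. The formula $\sum_kG_k(x)h_k=0\wedge G_1(x)\neq0$ is over $C_i\cup D$, so it is satisfied by some $c'$ from $C_i$. But $G_k(c')\in F_0$, a contradiction. Hence a transcendence basis of $F_0(b)$ over $F_0$ stays algebraically independent over $F_0(D)$, as its monomials stay linearly independent. So $b_{ij}$ is algebraically independent from $\{b_{ij'}:j'>j\}$ over $\mathrm{acl}(F_0)=A_i$, for every $j$, and the claim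 follows. ∎

**Fact (d).** If $i\ne i'$, no $x\in B_{i'0}$ realizes $\mathrm{tp}(a/\beta_{i0})$. In particular $a\notin B_{i'0}$ for every $i'$.

*Proof.* Otherwise $\varphi_i(x;b_{i0})$ holds, and as row $i$ is indiscernible over $\beta_{i'0}\ni x$, $\varphi_i(x;b_{ij})$ holds for all $j$, a contradiction. For the second sentence choose $i\neq i'$, possible as $\kappa\ge2$; $a$ itself realizes $\mathrm{tp}(a/\beta_{i0})$. ∎

**Fact (e).** Let $P_{ij}$ be the set of realizations of the copy of $\mathrm{tp}(a/\beta_{i0})$ over $\beta_{ij}$. If $i\ne i'$, then $P_{i0}\ne P_{i'0}$.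

*Proof.* Suppose $P_{i0}=P_{i'0}$. For each $j$ an automorphism fixing $\beta_{i'0}$ takes $\beta_{i0}$ to $\beta_{ij}$. It takes $P_{i0}$ to $P_{ij}$ and fixes $P_{i'0}$ setwise. So $P_{ij}=P_{i'0}\ni a$, and $\varphi_i(a;b_{ij})$ holds for all $j$, a contradiction. ∎

## 6. One valuation: all rows live in the residue field of one ball

**Proposition 1.** If $\kappa\ge2$ and $T^l$ has a $\kappa$-pattern, then $k_l^+$ has a $\kappa$-pattern.

*Proof.* Apply Section 5 with $S=T^l$ and drop $l$. Write $B_i=B_{i0}$ and $P_i=P_{i0}$. By (d), $a\notin B_i$, so we may assign to each row one of the types (I), (V), (R) of $a$ over $B_i$.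

**Step 1: describe $P_i$.** We use Lemma 2 with $f=\mathrm{id}$ on $B_i$.

Type (I): $P_i=\{x:v(x-a)>v(a-c)\text{ for all }c\in B_i\}$. If $x$ is in the right side, then $v(x-c-e_c)\ge\min(v(x-a),v(a-c-e_c))>v(e_c)$ for all $c$, and Lemma 2 applies. Conversely let $x$ realize $\mathrm{tp}(a/B_i)$ and $c\in B_i$. Choose $c_1\in B_i$ with $v(a-c_1)>v(a-c)$. As $v(a-c_1)\in\Gamma_{B_i}$, also $v(x-c_1)=v(a-c_1)$, so $v(x-a)\ge v(a-c_1)>v(a-c)$.

Type (V), with centre $c_i\in B_i$ and $\gamma_i=v(a-c_i)\notin\Gamma_{B_i}$: $P_i=\{x:v(x-c_i)\in\Xi_i\}$, where $\Xi_i$ is the set of $\delta\in\Gamma_{\mathfrak M}$ such that no element of $\Gamma_{B_i}$ lies in the closed interval between $\gamma_i$ and $\delta$. The set $\Xi_i$ is convex and contains $\gamma_i$; it is the set of realizations of the cut of $\gamma_i$.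

Type (R), with $c_i,d_i\in B_i$, $r_i=\mathrm{res}((a-c_i)/d_i)\notin k_{B_i}$ and the ball $D_i=c_i+d_i\mathcal O\ni a$: every $x$ with $\mathrm{res}((x-c_i)/d_i)=r_i$ lies in $P_i$.

**Step 2: exclude all but one combination.** Let $i\ne i'$. Fact (d) says $P_i\cap B_{i'}=\emptyset$ and $P_{i'}\cap B_i=\emptyset$; Fact (e) says $P_i\ne P_{i'}$. In each case below we contradict one of these.

I and I. Let $y\in P_{i'}\setminus P_i$. There is $c\in B_i$ with $v(y-a)\le v(a-c)$. Then $v(a-c)\ge v(y-a)>v(a-c')$ for all $c'\in B_{i'}$, so $c\in P_{i'}\cap B_i$, a contradiction. So $P_{i'}\subseteq P_i$, and by symmetry $P_i=P_{i'}$, a contradiction.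

V ($i$) and I ($i'$). As $c_i\notin P_{i'}$, some $c'\in B_{i'}$ has $\gamma_i\le v(a-c')$, and since there is no maximum some $c''\in B_{i'}$ has $v(a-c'')>\gamma_i$. Then $v(c''-c_i)=\gamma_i$, so $c''\in P_i\cap B_{i'}$.

V and V. If $\gamma_{i'}>\gamma_i$, then $v(c_{i'}-c_i)=\gamma_i$ and $c_{i'}\in P_i\cap B_{i'}$, a contradiction. By symmetry $\gamma_i=\gamma_{i'}=:\gamma$, so $v(c_i-c_{i'})\ge\gamma$. As $c_{i'}\notin P_i$ and $c_i\notin P_{i'}$, the value $v(c_i-c_{i'})$ is in neither $\Xi_i$ nor $\Xi_{i'}$, and by convexity it exceeds all elements of both. If $d'\in B_{i'}$ and $v(d')\in\Xi_i$, then $v(c_{i'}+d'-c_i)=v(d')$, so $c_{i'}+d'\in P_i\cap B_{i'}$, a contradiction. So $\Xi_i\cap\Gamma_{B_{i'}}=\emptyset$. For $\delta\in\Xi_i$ the closed interval between $\gamma$ and $\delta$ is contained in $\Xi_i$, hence misses $\Gamma_{B_{i'}}$; so $\delta\in\Xi_{i'}$. Thus $\Xi_i\subseteq\Xi_{i'}$, and by symmetry $\Xi_i=\Xi_{i'}$. As $v(c_i-c_{i'})$ exceeds this set, $v(x-c_i)\in\Xi_i$ iff $v(x-c_{i'})\in\Xi_i$, so $P_i=P_{i'}$, a contradiction.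

V ($i'$) and R ($i$). Note $v(a-c_i)\ge v(d_i)$. If $\gamma_{i'}<v(d_i)$, then $v(c_i-c_{i'})=\gamma_{i'}$, so $c_i\in P_{i'}\cap B_i$. If $\gamma_{i'}>v(d_i)$, then $(a-c_{i'})/d_i\in\mathfrak m$, so $\mathrm{res}((c_{i'}-c_i)/d_i)=r_i$ and $c_{i'}\in P_i\cap B_{i'}$. If $\gamma_{i'}=v(d_i)$, then $v(c_i-c_{i'})\ge v(d_i)$, so one of $c_i$, $c_i+d_i$ has difference with $c_{i'}$ of value exactly $v(d_i)=\gamma_{i'}$, and this element lies in $P_{i'}\cap B_i$.

I ($i'$) and R ($i$). If some $c\in B_{i'}$ has $v(a-c)\ge v(d_i)$, then some $c\in B_{i'}$ has $v(a-c)>v(d_i)$, so $\mathrm{res}((c-c_i)/d_i)=r_i$ and $c\in P_i\cap B_{i'}$. Otherwise $v(c_i-a)\ge v(d_i)>v(a-c)$ for all $c\in B_{i'}$, so $c_i\in P_{i'}\cap B_i$.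

R and R with $D_i\ne D_{i'}$. Both balls contain $a$, so they are nested, say $D_i\subsetneq D_{i'}$. Then $v(c_i-a)\ge v(d_i)>v(d_{i'})$, so $\mathrm{res}((c_i-c_{i'})/d_{i'})=r_{i'}$ and $c_i\in P_{i'}\cap B_i$.

Since $\kappa\ge2$, all rows have type (R) with a common ball $D=D_i$.

**Step 3: common coordinates on $D$.** Let $c_{ij},d_{ij}$ be the coordinates of $\beta_{ij}$ corresponding to $c_i,d_i$. For $i'\ne i$ the ball $D=D_{i'}$ is definable over $\beta_{i'0}$, and $\beta_{ij}$ and $\beta_{i0}$ have the same type over $\beta_{i'0}$. So $c_{ij}+d_{ij}\mathcal O=D$ for all $i,j$. We claim that there are $c,d$ with $D=c+d\mathcal O$ such that $(\beta_{ij})$ is mutually indiscernible over $cd$. Take any $c',d'$ with $D=c'+d'\mathcal O$ and extract from $(\beta_{ij})$ an array $(\beta'_{ij})$ mutually indiscernible over $c'd'$. The formulas $c_{ij}+d_{ij}\mathcal O=c'+d'\mathcal O$ persist, and $(\beta'_{ij})$ has the same type as $(\beta_{ij})$ because $(\beta_{ij})$ is mutually indiscernible. Let $c,d$ be the images of $c',d'$ under an automorphism taking each $\beta'_{ij}$ to $\beta_{ij}$.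

**Step 4: pass to $k^+$.** Let $s_{ij}=\mathrm{res}((c_{ij}-c)/d)$ and $u_{ij}=\mathrm{res}(d_{ij}/d)\ne0$. Let $\gamma_{ij}$ be the tuple of the residues of those coordinates of $\beta_{ij}$ lying in $\mathcal O$ (within a row these are the same coordinates for all $j$, and they enumerate $k_{B_{ij}}$), followed by $s_{ij},u_{ij}$. It is computed from $\beta_{ij}$ by $cd$-definable functions, so the rows $(\gamma_{ij})_j$ are mutually indiscernible in $k^+$. Let $r=\mathrm{res}((a-c)/d)$. Then $r_i=(r-s_{i0})/u_{i0}$.

Suppose that for some $i$ the union over $j$ of the copies of $\mathrm{tp}_{k^+}(r/\gamma_{i0})$ over $\gamma_{ij}$ is realized by some $r^*$. Take $a^*=c+de^*$ with $\mathrm{res}(e^*)=r^*$. Then $\mathrm{res}((a^*-c_{ij})/d_{ij})=(r^*-s_{ij})/u_{ij}$ realizes the copy of $\mathrm{tp}_{k^+}(r_i/k_{B_{i0}})$ over $k_{B_{ij}}$. By Lemma 2 (R), applied to $f:\beta_{i0}\mapsto\beta_{ij}$, the element $a^*$ realizes the $f$-image of $\mathrm{tp}(a/B_{i0})$. So $\varphi_i(a^*;b_{ij})$ holds for all $j$, a contradiction. So all these unions are inconsistent, and Lemma 1 in $k^+$, with the element $r$, gives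 a $\kappa$-pattern. ∎

## 7. Square roots, and why gluing types valuation by valuation fails

We now want to split a pattern of $T$ among the theories $T^l$. The natural attempt is as follows. Prepare the pattern as in Section 5. For each row $i$ and each $l$ ask whether the $T^l$-type of $a$ over $\beta_{i0}$ spreads along the row, that is, whether the union of its copies over the $\beta_{ij}$ is consistent. If for some $l$ it does not, row $i$ is charged to $T^l$ through Lemma 1. If for every $l$ it does, take a realization $a_l$ for each $l$, glue $a_1,\dots,a_n$ into one element $a^*$ by Stone approximation and saturation, and conclude $\varphi_i(a^*;b_{ij})$ for all $j$, a contradiction.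

The last inference is wrong: having the right $T^l$-type for every $l$ does not give the right $T$-type. Let $n=2$, with both residue characteristics different from $2$, and let $B\subset\mathfrak M$ be small and algebraically closed. By saturation pick $d_l$ with $v_l(d_l)$ greater than all of the value group of $B$ for $v_l$, $l=1,2$. By Stone approximation choose
$$y\in(1+d_1+d_1\mathfrak m_1)\cap(1+d_2+d_2\mathfrak m_2),\qquad y'\in(1+d_1+d_1\mathfrak m_1)\cap(-1+d_2+d_2\mathfrak m_2),$$
and let $x=y^2$, $x'=y'^2$. As $x-1=(y-1)(y+1)$ and $v_l(2)=0$, we get $v_l(x-1)=v_l(d_l)$ for $l=1,2$. In the same way $v_1(x'-1)=v_1(y'-1)=v_1(d_1)$ and $v_2(x'-1)=v_2(y'+1)=v_2(d_2)$. By Lemma 2 (V) with $c_0=1$, $x$ and $x'$ have the same $T^1$-type and the same $T^2$-type over $B$. But the formula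
$$\exists z\,(z^2=x\ \wedge\ z\in1+\mathfrak m_1\ \wedge\ z\in1+\mathfrak m_2)$$
holds for $x$, with $z=y$. It fails for $x'$: its square roots are $y'\notin1+\mathfrak m_2$ and $-y'\notin1+\mathfrak m_1$. Each single valuation can tell the two roots apart, but only $T$ sees how the two labellings of the roots are matched.

So one has to carry the algebraic closure along. Suppose we replace $a$ by an enumeration of $\mathrm{acl}(B_{i0}a)$. Then charging a row to $T^l$ breaks: the extra coordinates are roots of polynomials whose coefficients vary with the column $j$, so witnesses for different columns lie in different finite sets, and a row that is inconsistent in the variables (element, roots) need not give an inconsistent row in the element alone. The closure $\mathrm{acl}(A_ia)$ over the constant base $A_i$ does not have this defect, and this is why Section 5 produced a base. The plan is therefore to test the $T^l$-type of an enumeration of $\mathrm{acl}(A_ia)$. If it spreads for every $l$, two things are left: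

* Glue $n$ field embeddings of an algebraically closed field, one for each valuation, into one. By compactness this means approximating simultaneously on an algebraic curve instead of on the line (Sections 8 and 9).
* Match, for all columns $j$ at once, the choices made in passing from $\mathrm{acl}(A_ia)$ and $B_{ij}$ up to $\mathrm{acl}(B_{ij}a)$. These choices are measured by Galois groups, and the independence in Fact (c) makes them freely adjustable (Section 10).

## 8. Simultaneous approximation on a plane curve

**Lemma 3.** Let $\mathcal O$ be a non-trivial valuation ring on an algebraically closed $K$, $q\in K^2$ a common zero of $G_1,G_2\in K[X,Y]$ with non-zero Jacobian determinant at $q$, and $W$ a neighbourhood of $q$. Then all pairs $(G_1',G_2')$ of polynomials (of bounded degree) with coefficients sufficiently close to those of $(G_1,G_2)$ have a common zero in $W$.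

*Proof.* We rescale until Hensel's lemma applies. Translate to $q=0$ and multiply both pairs by the inverse Jacobian matrix of $(G_1,G_2)$ at $q$; both operations act continuously on coefficients. So the linear parts of $G_1,G_2$ are $X,Y$. For $\pi\ne0$ with $v(\pi)$ large, $\pi\mathcal O^2\subseteq W$ and the terms of degree $\ge2$ of $\pi^{-1}G_k(\pi X,\pi Y)$ have coefficients in $\mathfrak m$, because a term of degree $d$ is multiplied by $\pi^{d-1}$. Fix such a $\pi$. For $G'$ close enough to $G$, the polynomials $\pi^{-1}G_k'(\pi X,\pi Y)$ have coefficients in $\mathcal O$ and the system reduces to $(X,Y)$ modulo $\mathfrak m$. The ring $\mathcal O$ is henselian because $K$ is algebraically closed. For a henselian local ring $R$ and $f_1,\dots,f_m\in R[X_1,\dots,X_m]$, a common zero of the reductions in the residue field with non-zero Jacobian lifts to a common zero in $R^m$ (Milne, *Étale Cohomology*, I.4.2). So the system has a zero in $\mathcal O^2$, and rescaling gives a zero of $G'$ in $\pi\mathcal O^2\subseteq W$. ∎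

On a line, simultaneous approximation is Stone approximation. On a general curve there is no parametrization. Instead we cut the curve with another curve $s=0$. If $s_l$ has almost all of its zeros on the curve inside $U_l$, and $s$ is $\tau_l$-close to $s_l$ for every $l$, then almost all zeros of $s$ lie in every $U_l$. The defect "almost" is bounded by $g_0=\frac{(e-1)(e-2)}2$, where $e$ is the degree. For $e\le2$ it is $0$. In general a large degree of $s$ makes it harmless.

**Lemma 4.** Let $F\in\mathfrak M[X,Y]$ be irreducible with zero set $V$. For $l=1,\dots,n$ let $U_l\subseteq V$ be $\tau_l$-open in $V$ and contain a point where $F_Y\ne0$. Then $U_1\cap\dots\cap U_n\ne\emptyset$.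

*Proof.* **Step 1: each $U_l$ is infinite.** Let $(x_0,y_0)\in U_l$ with $F_Y(x_0,y_0)\neq0$. The pair $(F,X-x_0)$ has Jacobian determinant $-F_Y\ne0$ there. By Lemma 3, for all $x'$ that are $\tau_l$-close to $x_0$, the pair $(F,X-x')$ has a zero in $U_l$. There are infinitely many such $x'$.

**Step 2: a space of test curves.** Put $e=\deg F$ and $g_0=\frac{(e-1)(e-2)}2$. Fix $m\ge e$ with $em>(n+1)g_0$. Let $\mathcal P_m$ be the space of polynomials of degree $\le m$ and $H=\mathcal P_m/F\mathcal P_{m-e}$. Then
$$N:=\dim H=\binom{m+2}2-\binom{m-e+2}2=\frac{2em-e^2+3e}{2}=em-g_0+1\ge2 .$$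
For $q\in V$ define functionals on $H$ by $\mathrm{ev}_q(s)=s(q)$ and $\delta_q(s)=(F_Ys_X-F_Xs_Y)(q)$. They kill $F\mathcal P_{m-e}$: for $s=Fp$ we have $s_X(q)=F_X(q)p(q)$ and $s_Y(q)=F_Y(q)p(q)$. The $\mathrm{ev}_q$ span $H^*$, since a polynomial vanishing on $V$ is divisible by $F$. If $F_Y(q)\ne0$, then $\mathrm{ev}_q,\delta_q$ are linearly independent, since $\mathrm{ev}_q(1)=1$, $\delta_q(1)=0$ and $\delta_q(X)=F_Y(q)\neq0$.

**Step 3: a test curve $s_l$ with $N-1$ transversal zeros in $U_l$.** For $1\le k\le N-1$ let $\Delta_k(q_1,\dots,q_{N-1})$ be the determinant of $(\mathrm{ev}_{q_1},\dots,\mathrm{ev}_{q_{N-1}},\delta_{q_k})$ in a basis of $H^*$, a regular function on $V^{N-1}$. It is not identically $0$: choose $q_k$ with $F_Y(q_k)\ne0$, then choose the other $N-2$ points one at a time, which is possible because the $\mathrm{ev}_q$ span $H^*$. As $V^{N-1}$ is irreducible, $\prod_k\Delta_k\not\equiv0$. The infinite set $U_l$ is Zariski dense in the irreducible curve $V$, hence $U_l^{N-1}$ is Zariski dense in $V^{N-1}$. So there are $q_{l1},\dots,q_{l,N-1}\in U_l$ at which all $\Delta_k\neq0$. Their evaluations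 are linearly independent, so these points are distinct. As $\dim H=N$, there is $s_l\in\mathcal P_m\setminus F\mathcal P_{m-e}$ vanishing at all $q_{lk}$. As $(\mathrm{ev}_{q_{l1}},\dots,\mathrm{ev}_{q_{l,N-1}},\delta_{q_{lk}})$ is a basis of $H^*$, we get $\delta_{q_{lk}}(s_l)\ne0$. That is, $(F,s_l)$ has non-zero Jacobian at each $q_{lk}$.

**Step 4: one test curve for all $l$, and counting.** By Stone approximation for each coefficient, there is $s\in\mathcal P_m$ that is $\tau_l$-close to $s_l$ for all $l$ simultaneously. If it is close enough, then $s\notin F\mathcal P_{m-e}$, as a linear subspace is $\tau_l$-closed. Take disjoint $\tau_l$-neighbourhoods $W_{lk}$ of $q_{lk}$ with $W_{lk}\cap V\subseteq U_l$. By Lemma 3, applied to $(F,s)$ near $(F,s_l)$, $s$ has a zero on $V$ in each $W_{lk}$, so at least $N-1=em-g_0$ zeros in $U_l$, for each $l$. Let $Z$ be the number of zeros of $s$ on $V$. Since $F$ is irreducible and does not divide $s$, Bézout gives $Z\le em$. So at most $g_0$ of these zeros lie outside $U_l$, and the number lying in $\bigcap_lU_l$ is at least $Z-ng_0\ge em-(n+1)g_0>0$. ∎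

## 9. Amalgamating $n$ field embeddings, and $T$-elementary maps

**Lemma 5.** Let $B=\mathrm{acl}(B)\subset\mathfrak M$ be small, $E=B(t)^{alg}$ with $t$ transcendental over $B$, and $\varepsilon_1,\dots,\varepsilon_n:E\to\mathfrak M$ field embeddings over $B$. Then there is a field embedding $\varepsilon:E\to\mathfrak M$ over $B$ such that for every $l$ and every relation $Q\in\{\mathcal O_l,\hat R\}$ of $L^l$: $\varepsilon(x)\in Q\iff\varepsilon_l(x)\in Q$ for all tuples $x$ from $E$.

*Proof.* **Step 1: reduce to a curve.** By saturation it suffices to satisfy finitely many conditions on finitely many $e_1,\dots,e_r\in E$: polynomial equations and inequations over $B$ true in $E$ and, for each $l$, finitely many $L^l$-relations or negations of such, true under $\varepsilon_l$. As $B$ is perfect, the finitely generated field $B(t,e_1,\dots,e_r)$ is separably generated over $B$, so it is $B(u,w)$ with $u$ transcendental over $B$ and $w$ separable algebraic over $B(u)$. Let $F\in B[X,Y]$ be irreducible with $F(u,w)=0$. Then $F_Y(u,w)\ne0$, and $F$ is irreducible over $\mathfrak M$ as $B$ is algebraically closed. Let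 $V\subseteq\mathfrak M^2$ be its zero set. Write $e_k=g_k(u,w)/h(u,w)$ with $g_k,h\in B[X,Y]$ and $h(u,w)\ne0$.

**Step 2: the conditions for $l$ are open.** Let $U_l$ be the set of $q\in V$ with $h(q)\neq0$ such that $(g_k(q)/h(q))_k$ satisfies the required inequations and the required $L^l$-conditions. The required equations hold automatically for $q\in V$ with $h(q)\ne0$: after multiplication by a power of $h$ such an equation becomes a polynomial over $B$ vanishing at $(u,w)$, hence divisible by $F$. The sets $\mathcal O_l$ and $\hat R$ and their complements are $\tau_l$-open, since $\mathcal O_l$ is open and closed, and $\hat R\subseteq\mathcal O_l^m$ and $\mathcal O_l^m\setminus\hat R$ are unions of cosets of $\mathfrak m_l^m$. So $U_l$ is $\tau_l$-open in $V$. It contains $(\varepsilon_l(u),\varepsilon_l(w))$, and there $F_Y\ne0$.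

**Step 3: apply Lemma 4.** There is $q\in\bigcap_lU_l$. Interpreting $e_k$ as $g_k(q)/h(q)$ satisfies all conditions. ∎

**Lemma 6.** Every $L$-embedding $f:A\to\mathfrak M$ of a small $A=\mathrm{acl}(A)\subset\mathfrak M$ is $T$-elementary.

*Proof.* We show that these maps form a back-and-forth system. Let $a\in\mathfrak M\setminus A$. By Lemma 2, for each $l$, $f$ extends to an $L^l$-embedding $f_l:\mathrm{acl}(Aa)\to\mathfrak M$. Put $B=f(A)$ and extend $f$ to a field isomorphism $\theta:\mathrm{acl}(Aa)\to E=B(t)^{alg}$ with $a\mapsto t$. Then $\varepsilon_l=f_l\theta^{-1}:E\to\mathfrak M$ is the identity on $B$. Lemma 5 gives $\varepsilon$. The map $\varepsilon\theta$ extends $f$, and for a relation $Q$ of $L^l$ we have $\varepsilon\theta(x)\in Q\iff f_l(x)\in Q\iff x\in Q$. So $\varepsilon\theta$ is an $L$-embedding of $\mathrm{acl}(Aa)$. The back direction uses $f^{-1}:f(A)\to\mathfrak M$. ∎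

## 10. Free choice of Galois elements over independent fields

Let $A\subset B_j$ be algebraically closed fields and $t$ transcendental over all of them. Inside $B_j(t)^{alg}$ we compare $B_j(t)^{alg}$ with its subfield generated by $B_j$ and $A(t)^{alg}$. The difference is real. In characteristic $0$ let $b\in B\setminus A$; then $\sqrt{t-b}$ is not in the compositum of $B$ and $A(t)^{alg}$. To check this, put $s=t-b$ and work inside an algebraic closure of $B((s))$, with $t=b+s$. For non-zero $f\in A[t]$ we have $f(b)\ne0$, so $A(t)\subset B[[s]]$, and reduction modulo $s$ is an embedding $A(t)\to B$. A separable monic polynomial over $A(t)$ reduces to a separable polynomial over $B$, which splits, so by Hensel it splits over $B[[s]]$. Hence $A(t)^{alg}\subset B[[s]]$, the compositum lies in $B((s))$, and $s$ is not a square there. The next lemma says in particular that for independent $B_j$ and $b_j\in B_j\setminus A$ the signs of all $\sqrt{t-b_j}$ can be changed independently of one another by automorphisms fixing $A(t)^{alg}$ and all $B_j$.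

**Lemma 7.** Let $A$ be algebraically closed and let $(B_j)_{j<\omega}$ be algebraically closed fields containing $A$, algebraically independent over $A$. Let $B_\infty=\mathrm{acl}(\bigcup_jB_j)$, $t$ transcendental over $B_\infty$, $E=B_\infty(t)^{alg}$, $E_A=A(t)^{alg}$, $E_j=B_j(t)^{alg}$, $L_j=B_jE_A$ (all inside $E$). Then restriction $\mathrm{Gal}(E/B_\infty E_A)\to\prod_j\mathrm{Gal}(E_j/L_j)$ is surjective.

*Proof.* **Step 1: reduce to finitely many $j$.** Composita of perfect fields are perfect, so all algebraic extensions below are separable, and $E$, $E_j$ are Galois over the subfields considered. Elements of $\mathrm{Gal}(E/B_\infty E_A)$ fix $L_j$ and map $E_j$ onto itself, so restriction is defined. It is continuous, so its image is compact, hence closed, and it suffices to prove surjectivity onto $\prod_{j\in J}\mathrm{Gal}(E_j/L_j)$ for finite $J\subset\omega$. We use induction on $|J|$; the case $J=\emptyset$ is trivial. Let $j_0\in J$ and let $N$ be the compositum of $B_\infty E_A$ and all $E_j$, $j\in J\setminus\{j_0\}$.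

**Step 2: it suffices that $E_{j_0}\cap N=L_{j_0}$.** Let $(g_j)_{j\in J}$ be given. By induction there is $h\in\mathrm{Gal}(E/B_\infty E_A)$ with $h|E_j=g_j$ for $j\in J\setminus\{j_0\}$. If $E_{j_0}\cap N=L_{j_0}$, then restriction $\mathrm{Gal}(NE_{j_0}/N)\to\mathrm{Gal}(E_{j_0}/L_{j_0})$ is an isomorphism. So $g_{j_0}(h|E_{j_0})^{-1}$ extends to some $h'\in\mathrm{Gal}(E/N)$. Then $h'h$ fixes $B_\infty E_A$, equals $g_{j_0}$ on $E_{j_0}$, and equals $g_j$ on $E_j\subseteq N$ for $j\in J\setminus\{j_0\}$.

**Step 3: $E_{j_0}\cap N=L_{j_0}$, by specialization.** Clearly $L_{j_0}\subseteq E_{j_0}\cap N$. Let $x\in E_{j_0}\cap N$ and $B'=\mathrm{acl}(\bigcup_{j\ne j_0}B_j)\supseteq A$. Since $E_A$ and the $E_j$ with $j\ne j_0$ are contained in $\mathrm{acl}(B't)$, we have $x=G(y,w)$ with $G$ a rational function over the prime field, $y$ a finite tuple from $B_\infty=\mathrm{acl}(B_{j_0}B')$ and $w$ a finite tuple from $\mathrm{acl}(B't)$. So for some finite tuples $b_1$ from $B_{j_0}$ and $b'$ from $B'$, and fixed polynomials $Q_k,Q'_k$ over the prime field, the following formula in the field language with parameters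 $x,b_1,t\in E_{j_0}$ holds in $E$ at $z=b'$: there are $y,w$ such that the denominator of $G$ does not vanish at $(y,w)$, $x=G(y,w)$, each $y_k$ is a root of the non-zero polynomial $Q_k(\cdot\,;b_1,z)$, and each $w_k$ is a root of the non-zero polynomial $Q_k'(\cdot\,;t,z)$. (That these polynomials are non-zero is part of the formula.)

The tuple $b'$ is algebraically independent from $B_{j_0}$ over $A$, and $t$ is transcendental over $\mathrm{acl}(B_{j_0}B')$. So the transcendence degree of $b'$ over $B_{j_0}(t)$ is the one over $A$. As $A$ is algebraically closed, the locus of $b'$ over $A$ is a variety that stays irreducible over $E_{j_0}$, $b'$ is a generic point of it over $E_{j_0}$, and its $A$-points are Zariski dense. By quantifier elimination the formula defines a constructible set over $E_{j_0}$. Containing the generic point $b'$, it contains a non-empty open subset of the variety, and so some $z=a'$ with coordinates in $A$ satisfies the formula. The corresponding $y$ is algebraic over $B_{j_0}$, so it lies in $B_{j_0}$, and $w$ lies in $\mathrm{acl}(At)=E_A$. So $x=G(y,w)\in B_{j_0}E_A=L_{j_0}$. ∎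

## 11. Splitting a pattern among the valuations

**Proposition 2.** If $T$ has a $\kappa$-pattern in the home sort, then $\kappa=\kappa_1+\dots+\kappa_n$ with $T^l$ having a $\kappa_l$-pattern.

*Proof.* For $\kappa\le1$ this is trivial, since $0$- and $1$-patterns exist in each $T^l$. Let $\kappa\ge2$ and use Section 5 with $S=T$. Let $\alpha^i$ enumerate $\mathrm{acl}(A_ia)$. Let $I_l$ be the set of $i<\kappa$ such that, with $p_i^l(z;\beta_{i0})=\mathrm{tp}_{T^l}(\alpha^i/\beta_{i0})$, the set $\bigcup_jp_i^l(z;\beta_{ij})$ is inconsistent.

**Claim 1.** $T^l$ has an $|I_l|$-pattern.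

This is the step where the base $A_i$ must be constant along the row. As in Lemma 1, for $i\in I_l$ there are an $L^l$-formula $\psi_i$, a finite tuple $e_i$ from $\mathrm{acl}(A_ia)$ and a number $k$ with $\psi_i(a,e_i;\beta_{i0})$ true and $\{\psi_i(x,z;\beta_{ij})\}_j$ $k$-inconsistent. Let $\theta_i(x,z)$, with parameters in $A_i$, say that each $z_m$ is a root of a non-zero polynomial $Q_m(x,\cdot)$, where the $Q_m$ over $A_i$ are chosen so that $\theta_i$ is true at $(a,e_i)$. For each $x$ it has at most $M$ solutions $z$, with $M$ independent of $x$. Put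
$$\chi_i(x;\beta_{ij})=\exists z\,(\theta_i(x,z)\wedge\psi_i(x,z;\beta_{ij})).$$
If $a'$ satisfied $M(k-1)+1$ of the formulas $\chi_i(x;\beta_{ij})$, then $k$ of them would have a common witness $z$ among the at most $M$ solutions of $\theta_i(a',z)$, contradicting the $k$-inconsistency. So row $i$ of $\chi_i$ is $(M(k-1)+1)$-inconsistent. Moreover $a\models\chi_i(x;\beta_{i0})$ for all $i\in I_l$, so by mutual indiscernibility all paths are consistent. This is a pattern in $T^l$ in one variable.

**Claim 2.** $\bigcup_lI_l=\kappa$.

Suppose that some $i$ is in no $I_l$. Fix this $i$ and write $A=A_i$, $B_j=B_{ij}$, $\beta_j=\beta_{ij}$, $\alpha=\alpha^i$, $B_\infty=\mathrm{acl}(\bigcup_jB_j)$, $F=\mathrm{acl}(B_0a)$. By (d), $a\notin B_0$, so $a\notin A$. We will find $a^*$ with $\varphi_i(a^*;b_{ij})$ for all $j$.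

**Step 1: realizations for each $l$, transcendental over $B_\infty$.** For each $l$ let $\alpha_l\models\bigcup_jp_i^l(z;\beta_j)$, with $a_l$ the coordinate corresponding to $a$. We arrange $a_l\notin B_\infty$. If $a_l\in B_\infty$, then $a_l\in\mathrm{acl}(B_0\cdots B_m)$ for some $m$. If also $a_l\in\mathrm{acl}(\bigcup_{j>m}B_j)$, then $a_l\in A$ by (c), which is impossible since $\alpha_l$ and $\alpha$ have the same $T^l$-type over $A$ and $a\notin A$. So $a_l\notin\mathrm{acl}(\bigcup_{j>m}B_j)$. Since $(\beta_{m+1+j})_j$ and $(\beta_j)_j$ have the same type, there is $\alpha_l'$ such that $\alpha_l'(\beta_j)_j$ has the $T^l$-type of $\alpha_l(\beta_{m+1+j})_j$. Then $\alpha_l'$ still realizes $\bigcup_jp_i^l(z;\beta_j)$, and its coordinate $a_l'$ is not in $B_\infty$. Replace $\alpha_l$ by $\alpha_l'$.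

For each $j$ the map $\beta_0\alpha\mapsto\beta_j\alpha_l$ is $T^l$-elementary. Extend it to a $T^l$-elementary map $\sigma_j^l:F\to\mathfrak M$; its image is $\mathrm{acl}(B_ja_l)$.

**Step 2: make the identifications independent of $l$.** Let $t$ be transcendental over $B_\infty$ and use the notation $E,E_A,E_j,L_j$ of Lemma 7. Fix an isomorphism $\tau:\mathrm{acl}(Aa)\to E_A$ over $A$ with $a\mapsto t$. The tuple $\alpha_l$ enumerates $\mathrm{acl}(Aa_l)$. Since $A$ is algebraically closed and $a_l\notin B_\infty$, the fields $\mathrm{acl}(Aa_l)$ and $B_\infty$ are algebraically independent, hence linearly disjoint, over $A$; likewise $E_A$ and $B_\infty$. So the field isomorphism $\alpha_l\mapsto\tau(\alpha)$ from $\mathrm{acl}(Aa_l)$ onto $E_A$, which is the identity on $A$, extends to an isomorphism of the composita with $B_\infty$ over $B_\infty$, and then to an isomorphism $\iota_l:\mathrm{acl}(B_\infty a_l)\to E$ over $B_\infty$.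

Each $\iota_l\sigma_j^l:F\to E_j$ is an isomorphism. Its restriction to $B_0$ is $\beta_0\mapsto\beta_j$, and its restriction to $\mathrm{acl}(Aa)$ is $\tau$. Neither depends on $l$. So
$$g_j^l:=(\iota_l\sigma_j^l)(\iota_1\sigma_j^1)^{-1}$$
is an automorphism of $E_j$ fixing $B_j$ and $E_A$, that is, $g_j^l\in\mathrm{Gal}(E_j/L_j)$. These elements measure the mismatch seen in Section 7. By Lemma 7, applicable by (c), choose $h_l\in\mathrm{Gal}(E/B_\infty E_A)$ with $h_l|E_j=g_j^l$ for all $j$, with $h_1=\mathrm{id}$. Replace $\iota_l$ by $h_l^{-1}\iota_l$, which is still an isomorphism over $B_\infty$. Now $\iota_l\sigma_j^l=(g_j^l)^{-1}g_j^l\iota_1\sigma_j^1=\iota_1\sigma_j^1$, so $\sigma_j:=\iota_l\sigma_j^l:F\to E_j$ is independent of $l$.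

**Step 3: amalgamate.** Apply Lemma 5 with $B=B_\infty$ and $\varepsilon_l=\iota_l^{-1}$, obtaining $\varepsilon:E\to\mathfrak M$ over $B_\infty$. For each $j$, the map $\varepsilon\sigma_j:F\to\mathfrak M$ extends $\beta_0\mapsto\beta_j$ and sends $a$ to $a^*:=\varepsilon(t)$, the same element for all $j$. It is an $L$-embedding: for a relation $Q$ of $L^l$ and $x$ from $F$,
$$\varepsilon\sigma_j(x)\in Q\iff\varepsilon_l\sigma_j(x)=\sigma_j^l(x)\in Q\iff x\in Q .$$
By Lemma 6 it is $T$-elementary. As $\varphi_i(a;b_{i0})$ holds, $\varphi_i(a^*;b_{ij})$ holds for every $j<\omega$. This contradicts the inconsistency of row $i$ and proves Claim 2.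

By Claim 2 choose disjoint $I_l'\subseteq I_l$ with union $\kappa$ and put $\kappa_l=|I_l'|$. By Claim 1 and restriction to fewer rows, $T^l$ has a $\kappa_l$-pattern, and $\kappa=\kappa_1+\dots+\kappa_n$. ∎

## 12. Proofs of Theorems A and B, and the burden of $K$

*Proof of Theorem A.* By Section 2 it suffices to treat $T$. Suppose all $k_l^+$ are $\mathrm{NTP}_2$ but $T$ has $\mathrm{TP}_2$. By (Ch2) and compactness $T$ has a $\kappa$-pattern in the home sort for $\kappa=(|L|+\aleph_0)^+$. By Proposition 2, $\kappa=\kappa_1+\dots+\kappa_n$ with $T^l$ having a $\kappa_l$-pattern. As $\kappa$ is an infinite cardinal and $n$ is finite, $\kappa_l=\kappa$ for some $l$. By Proposition 1, $k_l^+$ has a $\kappa$-pattern. Since $\kappa$ is a successor cardinal exceeding the number of formulas of $k_l^+$, the pigeonhole principle on $(\varphi_i,k_i)$ gives a $\mathrm{TP}_2$ formula in $k_l^+$, a contradiction. ∎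

*Proof of Theorem B.* **Only if.** Let the sort $K$ have a $\kappa$-pattern. Proposition 2 gives $\kappa=\sum_l\kappa_l$ with $T^l$ having a $\kappa_l$-pattern. If $\kappa_l\ge2$, Proposition 1 gives a $\kappa_l$-pattern in $k_l^+$. If $\kappa_l\le1$, one exists because $k_l$ is algebraically closed, hence infinite.

**If.** For each $l$ let $\psi_{l,i}(x;e_{l,ij})$, $i<\kappa_l$, be a $\kappa_l$-pattern in $k_l^+$, computed in $\mathfrak M$. Consider the rows of formulas $x\in\mathcal O_l\wedge\psi_{l,i}(\mathrm{res}_l(x);e_{l,ij})$ for all $l$ and $i<\kappa_l$, with parameters lifted to $\mathfrak M$. Each row is $k$-inconsistent for the same $k$ as before. Given a path, choose for each $l$ a realization $r_l\in k_l$ of its $l$-part, and $z_l\in\mathcal O_l$ with $\mathrm{res}_l(z_l)=r_l$. By Stone approximation $\bigcap_l(z_l+\mathfrak m_l)\ne\emptyset$, and any element of it realizes the path. So $T$ has a $\sum_l\kappa_l$-pattern in the home sort.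

**The final equivalence.** One direction is Theorem A. Conversely, each $k_l^+$ is interpretable in $T$, so if $T$ is $\mathrm{NTP}_2$, so is each $k_l^+$. ∎

Three statements can be read off from Theorem B. With no added structure each $k_l$ is a pure algebraically closed field of burden $1$ (Section 1), so $\mathrm{bdn}(K)=n$; the pattern of Section 3 attains this value. Next, $K$ has finite burden if and only if every $k_l^+$ has finite burden. Finally, $K$ has no $\aleph_0$-pattern in one variable if and only if no $k_l^+$ has one: if $\aleph_0=\kappa_1+\dots+\kappa_n$ then some $\kappa_l=\aleph_0$, and conversely an $\aleph_0$-pattern in one $k_l^+$, together with $0$-patterns in the others, gives one in $K$.
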